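\title{The quenched central limit theorem\\ for reversible Markov chains}

\begin{abstract}
Let $(\xi_n)$ be a stationary, reversible, ergodic Markov chain with invariant law $\mu$, let $f$ be centered and square integrable, and let $S_n=\sum_{i=1}^n f(\xi_i)$. We prove that if $\sup_n \mathbb E(S_n^2)/n<\infty$, then for $\mu$-almost every starting point $x$ the process $S_{\lfloor n\cdot\rfloor}/\sqrt n$ converges in law, for the chain started at $x$, to a Brownian motion with variance $\sigma^2=\lim_n\mathbb E(S_n^2)/n$. The main tool is a weak-type maximal inequality for the quenched first moments of $\max_{m\le n}|S_m|/\sqrt n$, uniform in $n$, with a constant that does not depend on the chain. It is proved by solving a sequence of obstacle problems for the Dirichlet form of the chain and by an energy estimate with exponential weights.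
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The problem}
Let $S$ be the real line or a separable Banach space, with its Borel $\sigma$-field $\mathcal B$. Let $(\xi_n)_{n\in\mathbb Z}$ be a stationary Markov chain with values in $S$, transition kernel $P(x,B)$ and invariant probability measure $\mu$: for all $i\in\mathbb Z$, $n\ge1$ and $B_1,\dots,B_n\in\mathcal B$,
\[
\mathbb P(\xi_i\in B_1,\dots,\xi_{i+n-1}\in B_n)=\int_{B_1}\mu(dx_1)\int_{B_2}P(x_1,dx_2)\cdots\int_{B_n}P(x_{n-1},dx_n).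
\]
The chain is \emph{reversible} if $(\xi_i,\xi_{i+1})$ and $(\xi_{i+1},\xi_i)$ have the same law for all $i$, and \emph{ergodic} if every shift-invariant event has probability $0$ or $1$. Throughout the paper the chain is stationary, reversible and ergodic. For $x\in S$ we write $\mathbb P^x$ and $\mathbb E^x$ for the law and the expectation of the chain with kernel $P$ started at $\xi_0=x$. Let $L^2_0(\mu)$ be the space of measurable $f:S\to\mathbb R$ with $\int f^2\,d\mu<\infty$ and $\int f\,d\mu=0$, and put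
\[
S_m=S_m(f)=\sum_{i=1}^m f(\xi_i),\qquad S_0=0 .
\]
The only condition on $f\in L^2_0(\mu)$ that we consider is
\begin{equation}\label{eq:var}
\sup_{n\ge1}\frac{\mathbb E(S_n^2)}{n}<\infty .
\end{equation}
By a theorem of Gordin and Lifshitz and of Kipnis and Varadhan (1986), condition \eqref{eq:var} implies that $\sigma^2=\lim_n\mathbb E(S_n^2)/n$ exists and that, under the stationary law $\mathbb P$, $S_n/\sqrt n\Rightarrow\sigma N(0,1)$ and $S_{\lfloor n\cdot\rfloor}/\sqrt n\Rightarrow\sigma W$, where $W$ is a standard Brownian motion and $\Rightarrow$ denotes convergence in law. This is the \emph{annealed} central limit theorem: the starting point is random with law $\mu$. The \emph{quenched} central limit theorem is the statement that the same limit holds for a fixed starting point: for $\mu$-almost every $x$ and all $z\in\mathbb R$,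
\[
\mathbb P^x\big(S_n/\sqrt n\le z\big)\longrightarrow\frac1{\sigma\sqrt{2\pi}}\int_{-\infty}^z e^{-s^2/(2\sigma^2)}\,ds\qquad\text{if }\sigma>0,
\]
while for $\sigma=0$ the left side tends to $0$ for $z<0$ and to $1$ for $z>0$. Since $\mathbb P=\int\mathbb P^x\,\mu(dx)$ on events determined by $(\xi_i)_{i\ge0}$, the annealed theorem says only that the average over $x$ of the quenched distribution functions converges. Whether the quenched theorem holds for every reversible ergodic chain and every $f$ satisfying \eqref{eq:var} is posed as an open problem in \cite{slides}. We prove that it does.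

\subsection*{Results}
Let $D[0,1]$ be the space of right-continuous functions with left limits, with the Skorokhod topology.

\begin{theorem}\label{thm:clt}
Let $f\in L^2_0(\mu)$ satisfy \eqref{eq:var} and let $\sigma^2=\lim_n\mathbb E(S_n^2)/n$. Then for $\mu$-almost every $x$:
\begin{itemize}
\item[(i)] under $\mathbb P^x$, $S_{\lfloor n\cdot\rfloor}/\sqrt n\Rightarrow\sigma W$ in $D[0,1]$; in particular $S_n/\sqrt n\Rightarrow\sigma N(0,1)$ (and $S_n/\sqrt n\Rightarrow0$ if $\sigma=0$);
\item[(ii)] $\mathbb E^x|S_n|/\sqrt n\to\sigma\sqrt{2/\pi}$ and $\mathbb E^x\max_{m\le n}|S_m|/\sqrt n\to\sigma\,\mathbb E\max_{[0,1]}|W|$.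
\end{itemize}
\end{theorem}

The kernel acts on functions by $Pg(x)=\int g(y)P(x,dy)$, and by reversibility $P$ is a self-adjoint contraction of $L^2(\mu)$. Let $\rho_f$ be the spectral measure of $f$, the finite measure on $[-1,1]$ with $\int t^i\,\rho_f(dt)=\int f\,P^if\,d\mu$ for $i\ge0$, and put
\[
\|f\|_{-1}^2=\int_{[-1,1]}\frac{\rho_f(dt)}{1-t}\in[0,\infty].
\]
If $Pf=tf$, then $\|f\|_{-1}^2=\|f\|_2^2/(1-t)$: the norm is large when $f$ is carried by modes that the chain forgets slowly. Lemma~\ref{lem:spec} shows that \eqref{eq:var} is equivalent to $\|f\|_{-1}<\infty$, and that $\mathbb E(S_n^2)\le2n\|f\|_{-1}^2$. Theorem~\ref{thm:clt} is a consequence of the following inequality.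

\begin{theorem}[maximal inequality]\label{thm:max}
If $f\in L^2_0(\mu)$ and $\|f\|_{-1}<\infty$, then for all $\alpha>0$
\[
\mu\Big\{x:\ \sup_{n\ge1}\,n^{-1/2}\,\mathbb E^x\max_{1\le m\le n}|S_m(f)|>\alpha\Big\}\le10^7\,\frac{\|f\|_{-1}^2}{\alpha^2}.
\]
\end{theorem}

\subsection*{Why a maximal inequality}
For $f=u-Pu$ with $u$ bounded, $S_n$ is a martingale up to a bounded term, under every $\mathbb P^x$, and the quenched theorem follows from the martingale central limit theorem. Such $f$ are dense for $\|\cdot\|_{-1}$. So one has to show that a function $g$ with small $\|g\|_{-1}$ has small sums $S_n(g)/\sqrt n$ under $\mathbb P^x$, uniformly in $n$. At an atom $x$ of $\mu$ this is immediate, because $\mathbb E^x|S_n(g)|\le\mathbb E|S_n(g)|/\mu\{x\}\le\sqrt{2n}\,\|g\|_{-1}/\mu\{x\}$; this suggests that the answer should be positive. For general $\mu$, Chebyshev's inequality gives for each fixed $n$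
\[
\mu\big\{x:\ \mathbb E^x|S_n(g)|>\alpha\sqrt n\big\}\le\frac{\mathbb E\,S_n(g)^2}{\alpha^2n}\le\frac{2\|g\|_{-1}^2}{\alpha^2},
\]
but the exceptional set depends on $n$, and these bounds cannot be summed, not even along $n=2^k$. Theorem~\ref{thm:max} says that one exceptional set, of comparable measure, serves all $n$.

\subsection*{The hypotheses}
Reversibility is used throughout: it gives the spectral calculus of Section~\ref{sec:prelim}, it makes $\int a\,(I-P)b\,d\mu$ a symmetric form whose minimizers satisfy a variational inequality (Section~\ref{sec:obstacle}), and it gives the integration by parts formulas of Section~\ref{sec:cables}. Ergodicity is used only in Lemma~\ref{lem:spec}(a) and in the identification of the limiting variance in Section~\ref{sec:reductions}. Without it Theorem~\ref{thm:clt} fails: on $S\supset\{-1,0,1\}$ let $\mu=(\frac14,\frac12,\frac14)$, let $0$ be absorbing, let the chain jump from $\pm1$ to each of $\pm1$ with probability $\frac12$, and let $f(x)=x$. This chain is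 reversible and $\mathbb E(S_n^2)/n=\frac12$, but the quenched limits are $0$ and $N(0,1)$.

\subsection*{Conventions and plan}
If $f=\tilde f$ $\mu$-a.e., then $\int\mathbb P^x(f(\xi_i)\ne\tilde f(\xi_i))\,\mu(dx)=0$ for each $i$, so for $\mu$-a.e.\ $x$ the sums $S_m(f)$ and $S_m(\tilde f)$ agree $\mathbb P^x$-a.s.; the choice of version of $f$ does not matter. Of the laws $\mathbb P^x$ we use three properties: $\int\mathbb P^x\mu(dx)$ is the stationary law; the chain is Markov with kernel $P$; and $\mathbb E^x\sum_{i=1}^ng(\xi_i)\le\sum_{i=0}^nP^ig(x)$ for $g\ge0$. All three also hold when the chain is started at $\xi_1=x$, so both theorems cover that convention.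

Section~\ref{sec:reductions} reduces both theorems to an estimate for $f=(I-P)u$ with $u$ bounded. Section~\ref{sec:obstacle} splits $u$ at each time scale by an obstacle problem and isolates the remaining difficulty, a bound on local energies (Proposition~\ref{prop:local}), which is proved in Sections~\ref{sec:cables}--\ref{sec:descent}.

\section{Energy, variance and resolvent}\label{sec:prelim}

For bounded Borel $g$, and for Borel $g$ with values in $[0,\infty]$, the function $Pg$ is defined at every point. By invariance of $\mu$, $P$ is a positive contraction of $L^1(\mu)$ and of $L^2(\mu)$, and $P1=1$. The law of $(\xi_0,\xi_1)$ is $J(dx,dy)=\mu(dx)P(x,dy)$; both its marginals are $\mu$, and reversibility means that $J$ is symmetric. Hence $\int a\,Pb\,d\mu=\iint a(x)b(y)\,dJ$ is symmetric in $a,b\in L^2(\mu)$. The \emph{energy form} and the \emph{energy density} are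
\begin{gather*}
\mathcal E(a,b)=\int a\,(I-P)b\,d\mu=\frac12\iint\big(a(y)-a(x)\big)\big(b(y)-b(x)\big)\,J(dx,dy),\\
\Gamma(a)(x)=\frac12\int\big(a(y)-a(x)\big)^2P(x,dy);
\end{gather*}
the two expressions for $\mathcal E(a,b)$ agree on expanding the product. With $\mathcal E(a)=\mathcal E(a,a)$ we have $\int\Gamma(a)\,d\mu=\mathcal E(a)\le2\|a\|_2^2$.

\subsection*{Spectral facts}
The spectral theorem assigns to each bounded Borel $\varphi$ on $[-1,1]$ a bounded self-adjoint operator $\varphi(P)$, linearly and multiplicatively in $\varphi$, and to each $g\in L^2(\mu)$ the measure $\rho_g$ with $\int g\,\varphi(P)g\,d\mu=\int\varphi\,d\rho_g$. It follows that $\rho_{\varphi(P)g}=\varphi^2\rho_g$. The operator $\mathbf 1_{\{1\}}(P)$ is the orthogonal projection onto $\{g:Pg=g\}$.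

\begin{lemma}\label{lem:spec}
\begin{itemize}
\item[(a)] For $f\in L^2_0(\mu)$ we have $\rho_f(\{1\})=0$, and $\|\cdot\|_{-1}$ satisfies the triangle inequality on $L^2_0(\mu)$.
\item[(b)] For $f\in L_0^2(\mu)$, condition \eqref{eq:var} holds if and only if $\|f\|_{-1}<\infty$. In that case $\mathbb E(S_n^2)\le2n\|f\|_{-1}^2$ and $\mathbb E(S_n^2)/n\to\sigma_f^2:=\int\frac{1+t}{1-t}\,d\rho_f\le2\|f\|_{-1}^2$.
\item[(c)] If $u\in L^2(\mu)$ and $f=(I-P)u$, then $\|f\|_{-1}^2=\mathcal E(u)$, $\|f\|_2^2\le2\mathcal E(u)$ and $\sigma_f^2=\|u\|_2^2-\|Pu\|_2^2$.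
\item[(d)] If $\|f\|_{-1}<\infty$, there are bounded Borel $u_r$ with $\|f-(I-P)u_r\|_{-1}\to0$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) If $Pg=g$, then $\mathbb E(g(\xi_1)-g(\xi_0))^2=2\mathcal E(g)=0$. By stationarity all $g(\xi_i)$ coincide almost surely, so $g(\xi_0)$ is shift invariant, and by ergodicity $g$ is constant $\mu$-a.e. Thus $\mathbf 1_{\{1\}}(P)$ projects onto the constants, and $\rho_f(\{1\})=\|\mathbf 1_{\{1\}}(P)f\|_2^2=0$. With $\varphi_\eta(t)=(1-t)^{-1/2}\mathbf 1\{1-t\ge\eta\}$, monotone convergence gives $\|f\|_{-1}=\sup_{\eta>0}\|\varphi_\eta(P)f\|_2$, a supremum of seminorms.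

(b) Since $\mathbb E f(\xi_i)f(\xi_j)=\int t^{|i-j|}d\rho_f$, we have $\mathbb E(S_n^2)/n=\int K_n\,d\rho_f$ with
\[
K_n(t)=\frac1n\sum_{i,j=1}^nt^{|i-j|}=1+2\sum_{m=1}^{n-1}\Big(1-\frac mn\Big)t^m .
\]
The function $K_n$ is nonnegative on $[-1,1]$: the stationary chain on $\{-1,1\}$ that changes sign with probability $(1-t)/2$ has correlations $t^{|i-j|}$, and $nK_n(t)$ is the variance of the sum of $n$ consecutive terms. Next, $K_n(t)\to\frac{1+t}{1-t}$ on $[-1,1)$: for $|t|<1$ by dominated convergence of the series, and for $t=-1$ because $K_n(-1)=\frac1n\big(\sum_{i\le n}(-1)^i\big)^2\le\frac1n$. Finally $K_n\le\frac2{1-t}$ on $[-1,1)$. For $0\le t<1$ this holds because $K_n\le1+2\sum_{m\ge1}t^m=\frac{1+t}{1-t}$. For $-1\le t<0$ the sum over $m$ alternates, its terms decrease in absolute value and the first is not positive, so $K_n\le1\le\frac2{1-t}$. If \eqref{eq:var} holds, Fatou's lemma gives $\int\frac{1+t}{1-t}\,d\rho_f<\infty$, and $\frac1{1-t}=\frac12\big(\frac{1+t}{1-t}+1\big)$ gives $\|f\|_{-1}<\infty$.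 Conversely, if $\|f\|_{-1}<\infty$, the bound $0\le K_n\le\frac2{1-t}$ and dominated convergence give all remaining claims.

(c) Here $\rho_f=(1-t)^2\rho_u$. So $\|f\|_{-1}^2=\int(1-t)\,d\rho_u=\mathcal E(u)$, $\|f\|_2^2=\int(1-t)^2d\rho_u\le2\mathcal E(u)$ and $\sigma_f^2=\int(1-t^2)\,d\rho_u=\|u\|_2^2-\|Pu\|_2^2$.

(d) Let $u_\eta=\varphi_\eta(P)^2f\in L^2(\mu)$. Then $f-(I-P)u_\eta=\mathbf 1_{\{1-t<\eta\}}(P)f$, and so $\|f-(I-P)u_\eta\|_{-1}^2=\int_{\{1-t<\eta\}}\frac{d\rho_f}{1-t}\to0$ as $\eta\to0$. If $u_{\eta,M}=\max(-M,\min(u_\eta,M))$, then by (c) $\|(I-P)(u_\eta-u_{\eta,M})\|_{-1}^2\le2\|u_\eta-u_{\eta,M}\|_2^2\to0$ as $M\to\infty$. The triangle inequality finishes the proof.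
\end{proof}

\subsection*{Averaging over time $n$}
For $n\ge1$ let
\[
R_n=\sum_{i\ge0}w_iP^i,\qquad w_i=\frac1{n+1}\Big(\frac n{n+1}\Big)^i,\qquad\text{and}\qquad A_m=\frac1m\sum_{i=0}^{m-1}P^i .
\]
Thus $R_ng(x)$ is the expectation of $g$ at an independent geometric time of mean $n$. We prefer $R_n$ to the ergodic averages $A_m$ because it solves an equation: telescoping shows that on bounded Borel functions, pointwise,
\begin{equation}\label{eq:resolvent}
\big(I+n(I-P)\big)R_n=R_n\big(I+n(I-P)\big)=I .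
\end{equation}
The operator $R_n$ is positive and $R_n1=1$. It is comparable to the averages in both directions. Writing $w_i=\sum_{m>i}(w_{m-1}-w_m)$ and exchanging sums gives $R_n=\sum_{m\ge1}m(w_{m-1}-w_m)A_m$, with nonnegative coefficients of sum $\sum_iw_i=1$; and $w_i\ge\frac1{n+1}(1+\frac1n)^{-n}\ge\frac1{e(n+1)}\ge\frac1{2en}$ for $i\le n$. Hence for Borel $g\ge0$, at every point,
\begin{equation}\label{eq:compare}
R_ng\le\sup_{m\ge1}A_mg,\qquad\sum_{i=0}^nP^ig\le2en\,R_ng .
\end{equation}
Hopf's maximal ergodic theorem states that for a positive contraction $P$ of $L^1(\mu)$ and $g\in L^1(\mu)$ one has $\int_{\{\sup_mA_mg>0\}}g\,d\mu\ge0$. Since $P1=1$, the choice $g=\zeta-1$ gives, for integrable $\zeta\ge0$,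
\begin{equation}\label{eq:hopf}
\mu\Big\{\sup_{m\ge1}A_m\zeta>1\Big\}\le\int\zeta\,d\mu .
\end{equation}

\subsection*{The martingale decomposition}
Let $G$ be a bounded Borel function. Rearranging the sum gives
\begin{equation}\label{eq:mart}
S_m\big((I-P)G\big)=M_m(G)+G(\xi_1)-G(\xi_{m+1}),\qquad M_m(G)=\sum_{i=1}^m\big(G(\xi_{i+1})-PG(\xi_i)\big).
\end{equation}
By the Markov property, under every $\mathbb P^x$ the process $M_m(G)$ is a martingale for the filtration generated by $(\xi_i)_{i\le m+1}$. Its increments are bounded by $2\|G\|_\infty$, and the conditional variance of the $i$-th increment is $\kappa_G(\xi_i)$, where $\kappa_G=PG^2-(PG)^2$. A variance is at most the second moment about any constant, so $\kappa_G(x)\le\int(G(y)-G(x))^2P(x,dy)=2\Gamma(G)(x)$. Doob's inequality $\mathbb E\max_{m\le n}M_m^2\le4\,\mathbb EM_n^2$ and \eqref{eq:compare} give, for every $x$,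
\begin{equation}\label{eq:doob}
\mathbb E^x\max_{m\le n}M_m(G)^2\le4\,\mathbb E^x\sum_{i=1}^n\kappa_G(\xi_i)\le8\sum_{i=0}^nP^i\Gamma(G)(x)\le16en\,R_n\Gamma(G)(x).
\end{equation}
We call $R_n\Gamma(G)(x)$ the \emph{local energy} of $G$ at $x$ on the time scale $n$.

\section{Two reductions}\label{sec:reductions}

\subsection*{Theorem~\ref{thm:max} implies Theorem~\ref{thm:clt}}
We use two standard theorems. The \emph{martingale functional central limit theorem} \cite[Theorem~18.2]{Bil}: let $(\zeta_{n,i})_{i\ge1}$ be, for each $n$, square-integrable martingale differences with conditional variances $\sigma_{n,i}^2$; if $\sum_{i\le ns}\sigma_{n,i}^2\to s$ in probability and $\sum_{i\le ns}\mathbb E\big[\zeta_{n,i}^2\mathbf 1\{|\zeta_{n,i}|\ge\delta\}\big]\to0$ for all $s\ge0$ and $\delta>0$, then $\sum_{i\le n\cdot}\zeta_{n,i}\Rightarrow W$. The \emph{approximation theorem} \cite[Theorem~3.2]{Bil}: let $X_n$, $X_{r,n}$ be random elements of a separable metric space with metric $d$; if $X_{r,n}\Rightarrow Z_r$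 as $n\to\infty$ for each $r$, $Z_r\Rightarrow Z$ as $r\to\infty$, and $\lim_r\limsup_n\mathbb P(d(X_{r,n},X_n)>\delta)=0$ for all $\delta>0$, then $X_n\Rightarrow Z$.

\begin{proof}[Proof of Theorem~\ref{thm:clt}, given Theorem~\ref{thm:max}]
By Lemma~\ref{lem:spec}, $\|f\|_{-1}<\infty$, $\sigma=\sigma_f$, and there are bounded Borel $u_r$ such that $f_r=(I-P)u_r$ satisfies $\|f-f_r\|_{-1}^2\le8^{-r}$ for $r\ge1$. The map $g\mapsto\sigma_g=\lim_n\|S_n(g)\|_{L^2(\mathbb P)}/\sqrt n$ is a limit of seminorms, hence a seminorm on $\{\|g\|_{-1}<\infty\}$. So $\sigma_r:=\sigma_{f_r}$ satisfies $|\sigma-\sigma_r|\le\sigma_{f-f_r}\le\sqrt2\,\|f-f_r\|_{-1}\to0$.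

\emph{Step 1: the theorem for $f_r$.} Fix $r$ and write $M_m=M_m(u_r)$, $\kappa=\kappa_{u_r}$. By \eqref{eq:mart}, $|S_m(f_r)-M_m|\le2\|u_r\|_\infty$. By Lemma~\ref{lem:spec}(c), $\int\kappa\,d\mu=\|u_r\|_2^2-\|Pu_r\|_2^2=\sigma_r^2$. The ergodic theorem gives $\frac1n\sum_{i\le n}\kappa(\xi_i)\to\sigma_r^2$ $\mathbb P$-a.s. An event of $\mathbb P$-probability one has $\mathbb P^x$-probability one for $\mu$-a.e.\ $x$; for such $x$,
\[
\frac1n\sum_{i\le ns}\kappa(\xi_i)\to s\,\sigma_r^2\quad\text{for all }s\ge0,\quad\mathbb P^x\text{-a.s.}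
\]
If $\sigma_r>0$, apply the martingale theorem under $\mathbb P^x$ to $\zeta_{n,i}=(M_i-M_{i-1})/(\sigma_r\sqrt n)$; the second condition holds because $|\zeta_{n,i}|\le2\|u_r\|_\infty/(\sigma_r\sqrt n)<\delta$ for large $n$. If $\sigma_r=0$, the first inequality of \eqref{eq:doob} and bounded convergence give $n^{-1}\mathbb E^x\max_{m\le n}M_m^2\to0$. In both cases $S_{\lfloor n\cdot\rfloor}(f_r)/\sqrt n\Rightarrow\sigma_rW$ in $D[0,1]$ under $\mathbb P^x$. The maps $y\mapsto y(1)$ and $y\mapsto\sup_{[0,1]}|y|$ are continuous on $D[0,1]$, and $\mathbb E^x\max_{m\le n}M_m^2\le4n\|\kappa\|_\infty$ shows that $\max_{m\le n}|S_m(f_r)|/\sqrt n$ is bounded in $L^2(\mathbb P^x)$, hence uniformly integrable. Therefore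
\begin{equation}\label{eq:moments}
\frac{\mathbb E^x|S_n(f_r)|}{\sqrt n}\to\sigma_r\,\mathbb E|W(1)|=\sigma_r\sqrt{2/\pi},\qquad\frac{\mathbb E^x\max_{m\le n}|S_m(f_r)|}{\sqrt n}\to\sigma_r\,\mathbb E\max_{[0,1]}|W| .
\end{equation}

\emph{Step 2: approximation, uniformly in $n$.} By Theorem~\ref{thm:max} for $f-f_r$ with $\alpha=2^{-r}$, the inequality
\begin{equation}\label{eq:approx}
\sup_{n\ge1}\,n^{-1/2}\,\mathbb E^x\max_{m\le n}|S_m(f)-S_m(f_r)|\le2^{-r}
\end{equation}
fails only on a set of measure at most $10^7\,4^r8^{-r}=10^7\,2^{-r}$. By the Borel--Cantelli lemma, for $\mu$-a.e.\ $x$ it holds for all $r\ge r_0(x)$.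

\emph{Step 3: conclusion.} Let $x$ be such that Step 1 holds for every $r$ and Step 2 holds. The Skorokhod distance is at most the uniform distance, so by \eqref{eq:approx} and Markov's inequality the Skorokhod distance between $S_{\lfloor n\cdot\rfloor}(f)/\sqrt n$ and $S_{\lfloor n\cdot\rfloor}(f_r)/\sqrt n$ exceeds $\delta$ with $\mathbb P^x$-probability at most $2^{-r}/\delta$, for all $n$ and all $r\ge r_0(x)$. Also $\sigma_rW\to\sigma W$ uniformly on $[0,1]$, almost surely. The approximation theorem gives the first assertion of (i), and evaluation at time $1$ gives the second. For (ii), by \eqref{eq:approx} the left sides of \eqref{eq:moments} change by at most $2^{-r}$ when $f_r$ is replaced by $f$; let $n\to\infty$, then $r\to\infty$.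
\end{proof}

\subsection*{Reduction of Theorem~\ref{thm:max} to bounded $u$}
Write $\Theta_n(g)(x)=\mathbb E^x\max_{m\le n}|S_m(g)|$. The core of the paper is the following normalized statement.

\begin{proposition}\label{prop:bounded}
Let $u$ be a bounded Borel function and $f=(I-P)u$. Then
\[
\mu\Big\{\sup_{n\ge1}n^{-1/2}\Theta_n(f)>850\Big\}\le12\,\mathcal E(u).
\]
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:max}, given Proposition~\ref{prop:bounded}]
Applying the proposition to $(850/\alpha)u$, and using $12\cdot850^2<10^7$ and $\mathcal E(u)=\|(I-P)u\|_{-1}^2$, we obtain the theorem for $f=(I-P)u$ with $u$ bounded. For general $f$ take $f_r=(I-P)u_r$ as in Lemma~\ref{lem:spec}(d); then $\|f_r\|_{-1}\to\|f\|_{-1}$. For each $n$, by Lemma~\ref{lem:spec}(b),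
\[
\int|\Theta_n(f)-\Theta_n(f_r)|\,d\mu\le\mathbb E\max_{m\le n}|S_m(f-f_r)|\le\sum_{m\le n}\|S_m(f-f_r)\|_{L^2(\mathbb P)}\le n\sqrt{2n}\,\|f-f_r\|_{-1},
\]
which tends to $0$. So for fixed $N$, $\max_{n\le N}n^{-1/2}\Theta_n(f_r)\to\max_{n\le N}n^{-1/2}\Theta_n(f)$ in $\mu$-measure, and for $0<\alpha'<\alpha$
\[
\mu\Big\{\max_{n\le N}n^{-1/2}\Theta_n(f)>\alpha\Big\}\le\liminf_{r\to\infty}\mu\Big\{\max_{n\le N}n^{-1/2}\Theta_n(f_r)>\alpha'\Big\}\le10^7\,\frac{\|f\|_{-1}^2}{\alpha'^2}.
\]
Let $\alpha'\uparrow\alpha$ and then $N\to\infty$.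
\end{proof}

If $\mathcal E(u)=0$, then $f=0$ $\mu$-a.e.\ by Lemma~\ref{lem:spec}(c), and Proposition~\ref{prop:bounded} is trivial. \emph{From now on $u$ is a bounded Borel function with $\mathcal E(u)>0$, and $f=(I-P)u$ pointwise.} Boundedness of $u$ makes all integrals finite; $\|u\|_\infty$ must not enter the estimates.

\section{Splitting $u$ by obstacle problems}\label{sec:obstacle}

In the decomposition \eqref{eq:mart} with $G=u$ the martingale is harmless: by \eqref{eq:doob}, \eqref{eq:compare} and \eqref{eq:hopf}, off a set of measure $\int\Gamma(u)\,d\mu=\mathcal E(u)$ we have $\mathbb E^x\max_{m\le n}M_m(u)^2\le16en$ for all $n$. The difficulty is the boundary term $u(\xi_1)-u(\xi_{m+1})$, since the energy of $u$ does not control its oscillation. A chain with two states shows what to do.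

\begin{example}\label{ex:two}
Let the chain live on $\{-1,1\}$, with $\mu$ uniform and $P(x,\{-x\})=\delta\in(0,\frac12]$. Then $\mathcal E(w)=\frac\delta2(w(1)-w(-1))^2$. Let $u(x)=ax$ with $a>0$, so that $f=2\delta u$ and $\Gamma(u)\equiv\mathcal E(u)=2\delta a^2$. Suppose $\mathcal E(u)\le1$; the amplitude $a$ can still be arbitrarily large, if $\delta$ is small. There are two bounds. The trivial one is $\max_{m\le n}|S_m|\le2\delta an\le n/a$, which is at most $\sqrt n$ when $\sqrt n\le a$. The martingale bound, from \eqref{eq:mart} and Doob's inequality, is $\mathbb E^x\max_{m\le n}|S_m|\le\sqrt{8n}+2a$, which is at most $5\sqrt n$ when $\sqrt n\ge a$. Oscillations of $u$ larger than $\sqrt n$ are handled by summing $|f|$, smaller ones by the martingale.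

The two bounds can be merged into one decomposition. For a height $H$ of order $\sqrt n$ let $v(x)=(a-H)_+\,x$ and $G=u-v$, and treat $(I-P)v$ by the trivial bound and $(I-P)G$ by the martingale bound. Here $|G|\le H$, and $v$ minimizes $\mathcal E(w)$ among all $w$ with $|w-u|\le H$, because $|w(1)-w(-1)|\ge2(a-H)_+$ for such $w$. Moreover the quantities $H\|(I-P)v\|_1=2\delta H(a-H)_+$ are \emph{summable} over the heights $H=2^{k/2}$, $k\in\mathbb Z$: the sum is at most $2\delta a\sum_{2^{k/2}<a}2^{k/2}\le2\delta a^2/(1-2^{-1/2})\le4\mathcal E(u)$.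
\end{example}

In a general chain all amplitudes occur at once, in different parts of the space, and we take the variational description of $v$ as the definition. To make the bound on $H\|(I-P)v\|_1$ summable over the scales, each obstacle is centered at the solution of the previous problem, so that the successive drops of energy telescope.

For $l\in\mathbb Z$ let $H_l=2^{l/2}/100$ and $h_l=H_l/4$. Fix an integer $L\ge0$ so large that $2H_{-L-1}\|f\|_1\le\mathcal E(u)$. Put $v_l=u$ for $l<-L$. For $l\ge-L$ let, inductively, $v_l$ be a minimizer of $\mathcal E$ over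
\[
\mathcal K_l=\{w\in L^2(\mu):\ |w-v_{l-1}|\le h_l\ \ \mu\text{-a.e.}\}.
\]
A minimizer exists: $\mathcal K_l$ is a nonempty closed bounded convex subset of a Hilbert space, hence weakly compact, and $\mathcal E$ is convex and continuous, hence weakly lower semicontinuous. We take a Borel version and truncate it between $v_{l-1}-h_l$ and $v_{l-1}+h_l$. This changes it only on a null set, and now $|v_l-v_{l-1}|\le h_l$ at every point. So each $v_l$ is a bounded Borel function. Put
\[
\nu_l=(I-P)v_l\quad\text{(pointwise)},\qquad b_l=H_l\|\nu_l\|_{L^1(\mu)} .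
\]

\begin{lemma}\label{lem:obstacle}
For all $l\in\mathbb Z$, $|u-v_l|\le H_l$ everywhere. Moreover $\sum_{l\ge-L}b_l\le2\mathcal E(u)$ and $\sum_{l\ge-L-2}b_l\le3\mathcal E(u)$.
\end{lemma}

\begin{proof}
The first claim follows from $\sum_{i\le l}h_i=h_l/(1-2^{-1/2})\le4h_l=H_l$. Let $l\ge-L$ and $w\in\mathcal K_l$. For $0<s\le1$ the function $v_l+s(w-v_l)$ lies in $\mathcal K_l$, so $2s\,\mathcal E(v_l,w-v_l)+s^2\mathcal E(w-v_l)\ge0$; dividing by $s$ and letting $s\to0$ gives the variational inequality $\int\nu_l\,(w-v_l)\,d\mu\ge0$. The choice $w=v_{l-1}-h_l\operatorname{sgn}\nu_l$ yields $\int\nu_l(v_{l-1}-v_l)\,d\mu\ge h_l\|\nu_l\|_1$. Hence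
\[
\mathcal E(v_{l-1})=\mathcal E(v_l)+2\int\nu_l(v_{l-1}-v_l)\,d\mu+\mathcal E(v_{l-1}-v_l)\ge\mathcal E(v_l)+\tfrac12b_l .
\]
Summing over $l\ge-L$ and using $v_{-L-1}=u$ gives $\sum_{l\ge-L}b_l\le2\mathcal E(u)$. For $l<-L$ we have $\nu_l=f$, so $b_{-L-1}+b_{-L-2}\le2H_{-L-1}\|f\|_1\le\mathcal E(u)$.
\end{proof}

The last line is the reason for starting at a very low level $-L$: there $H_l\|f\|_1$ is negligible compared with $\mathcal E(u)$. The value of $L$ affects no constant.

At the time scale $n=2^k$ we write $f=\nu_k+(I-P)(u-v_k)$. The boundary term is now at most $2H_k$, and the functions $H_k|\nu_k|$ have an integrable sum, to which Hopf's inequality applies. What remains is the martingale $M_m(u-v_k)$, and by \eqref{eq:doob} we need the local energy of $v_k$ at scale $2^k$ to be bounded, for all $k$ simultaneously, off a set of measure $C\mathcal E(u)$. Two natural arguments fail. The global bound $\mathcal E(v_k)\le\mathcal E(u)$ gives an exceptional set of measure $C\mathcal E(u)$ for each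 $k$, but $\sum_{k\ge0}\mathcal E(v_k)$ is not bounded by $C\mathcal E(u)$: in Example~\ref{ex:two}, $\mathcal E(v_k)\ge\mathcal E(u)/4$ as long as $H_k\le a/2$. And the pointwise bound $\Gamma(v_k)\le C\,\Gamma(u)$, true in Example~\ref{ex:two}, is false in general.

\begin{example}\label{ex:five}
Take the simple random walk on $\{1,\dots,5\}$ that stays put with probability $\frac12$ at the two ends, with $\mu$ uniform. Let $u=(-a,0,0,0,a)$ and $a\ge3h>0$, and minimize $\mathcal E(w)$ subject to $|w-u|\le h$. For $v=(-a+h,-h,0,h,a-h)$ we compute $\nu=(I-P)v=\frac12(2h-a,\,a-3h,\,0,\,3h-a,\,a-2h)$. At $1$ and $4$, $v=u+h$ and $\nu\le0$; at $2$ and $5$, $v=u-h$ and $\nu\ge0$. So $\int\nu(w-v)\,d\mu\ge0$ and $\mathcal E(w)\ge\mathcal E(v)+\mathcal E(w-v)$ for admissible $w$. Thus $v$ is a minimizer, and the only one, since no $v+c$ with $c\neq0$ constant is admissible. Now $\Gamma(u)(3)=0$, while $\Gamma(v)(3)=h^2/2$: minimization moves energy to places where $u$ has none.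
\end{example}

The substitute is a comparison of local energies which holds off a summably small set.

\begin{proposition}\label{prop:local}
For $k\ge0$ let $\Psi_k=R_{2^k}\big(\Gamma(v_k)-3\Gamma(u)-4H_k|\nu_k|\big)$. Then $\sum_{k\ge0}\mu(\Psi_k\ge2)\le9\,\mathcal E(u)$.
\end{proposition}

\begin{proof}[Proof of Proposition~\ref{prop:bounded}, given Proposition~\ref{prop:local}]
Let $\zeta=\Gamma(u)+\sum_{l\ge0}H_l|\nu_l|$. By Lemma~\ref{lem:obstacle}, $\int\zeta\,d\mu\le3\mathcal E(u)$. Let $B$ be the union of $\{\sup_mA_m\zeta>1\}$ and the sets $\{\Psi_k\ge2\}$, $k\ge0$. By \eqref{eq:hopf} and Proposition~\ref{prop:local}, $\mu(B)\le12\,\mathcal E(u)$.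

Let $x\notin B$, $k\ge0$, $n=2^k$, and write $v=v_k$, $\nu=\nu_k$, $H=H_k=\sqrt n/100$, $G=u-v$. By \eqref{eq:compare}, $R_n\zeta(x)\le1$. Since $3\Gamma(u)+4H|\nu|\le4\zeta$ and $\Gamma(G)\le2\Gamma(u)+2\Gamma(v)$,
\[
R_n\Gamma(v)(x)\le\Psi_k(x)+4\le6,\qquad R_n\Gamma(G)(x)\le2+12=14,\qquad R_n|\nu|(x)\le1/H .
\]
By \eqref{eq:mart}, $S_m(f)=\sum_{i=1}^m\nu(\xi_i)+M_m(G)+G(\xi_1)-G(\xi_{m+1})$. By \eqref{eq:compare}, \eqref{eq:doob} and $|G|\le H$,
\[
\Theta_n(f)(x)\le\frac{2en}H+\sqrt{16en\cdot14}+2H\le(544+25+1)\sqrt n\le600\sqrt n .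
\]
An arbitrary $n\ge1$ satisfies $n\le2^k<2n$ for some $k\ge0$, and $\Theta_n$ increases with $n$, so $\Theta_n(f)(x)\le600\sqrt{2n}\le850\sqrt n$ for all $n\ge1$ and all $x\notin B$.
\end{proof}

\section{Calculus on cables}\label{sec:cables}

To prove Proposition~\ref{prop:local} we shall test the equation \eqref{eq:resolvent} satisfied by $\Psi_k$ against a function of $\Psi_k$ itself, and for this we need the chain rule. It fails for a chain that jumps: if $F(y)-F(x)$ is large, $e^{F(y)}-e^{F(x)}$ is not comparable to $e^{F(x)}(F(y)-F(x))$. We restore it by joining each pair $x,y$ by a unit interval, a \emph{cable}, and working with functions that are Lipschitz along the cables.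

Let $\mathcal C$ be the class of bounded Borel functions $a(x,y,r)$ on $S\times S\times[0,1]$ that are Lipschitz in $r$, uniformly in $(x,y)$, and whose end values come from one function on $S$, also denoted $a$: $a(x,y,0)=a(x)$ and $a(x,y,1)=a(y)$. Points of $S$ are called \emph{vertices}. The class $\mathcal C$ is stable under sums, products, maxima and composition with locally Lipschitz functions. Inequalities between elements of $\mathcal C$ are meant at all $(x,y,r)$, which includes the vertices. Integrals against $\mu$ refer to vertex values, and cables carry the measure $\lambda=\frac12J\otimes dr$. We write $a'=\partial_ra$; it exists for Lebesgue-a.e.\ $r$ on each cable and agrees there with the bounded Borel function $\limsup_ii\,\big(a(x,y,\min(r+\frac1i,1))-a(x,y,r)\big)$. We use the following facts about Lipschitz functions $a,b$ on $[0,1]$, which hold on each cable and hence $\lambda$-a.e.: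
\begin{itemize}
\item $a(1)-a(0)=\int_0^1a'\,dr$ and $(ab)'=a'b+ab'$ a.e.;
\item $a'=0$ a.e.\ on each level set $\{a=c\}$;
\item if $\varphi$ is locally Lipschitz and $C^1$ off a finite set $Z$, then $\varphi(a)'=\varphi'(a)a'$ a.e.\ on $\{a\notin Z\}$ and $\varphi(a)'=0$ a.e.\ on $\{a\in Z\}$;
\item $\max(a,b)'$ equals $a'$ or $b'$ at almost every point.
\end{itemize}
The functions $u$, $v_l$ and their differences are always extended \emph{linearly}: $v(x,y,r)=(1-r)v(x)+rv(y)$. Then $v'=v(y)-v(x)$ is constant on each cable, a bound $|v|\le H$ at the vertices persists on the cables, and for every $a\in\mathcal C$, integrating first in $r$,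
\begin{equation}\label{eq:ibp}
\int v'a'\,d\lambda=\frac12\iint\big(v(y)-v(x)\big)\big(a(y)-a(x)\big)\,dJ=\int a\,(I-P)v\,d\mu .
\end{equation}

\subsection*{Potentials}
Fix $n\ge1$. The function $\Psi_k$ is the resolvent applied to a source of two kinds: the term $|\nu_k|$ lives on vertices, while $\Gamma(v)(x)=\frac12\int(v')^2P(x,dy)$ collects a quantity that lives on cables. We extend such a function to the cables not linearly, but so that it solves $-nF''=\theta$ there, where $\theta$ is the cable source. For bounded Borel $\theta(x,y)=\theta(y,x)$ and bounded Borel $p(x)$ define $F=\operatorname{Pot}_n(\theta,p)\in\mathcal C$ by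
\begin{gather*}
F=R_n(s+p)\ \text{ at vertices},\qquad s(x)=\frac12\int\theta(x,y)P(x,dy),\\
F(x,y,r)=(1-r)F(x)+rF(y)+\frac{\theta(x,y)}{2n}\,r(1-r).
\end{gather*}
The map $\operatorname{Pot}_n$ is linear and positive ($\theta\ge0$ and $p\ge0$ imply $F\ge0$ on vertices and cables), hence monotone in both sources, and $\operatorname{Pot}_n(0,c)=c$ for constants $c$.

\begin{lemma}[weak equation]\label{lem:weak}
If $F=\operatorname{Pot}_n(\theta,p)$, then for all $a\in\mathcal C$
\begin{equation}\label{eq:weak}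
\int aF\,d\mu+n\int F'a'\,d\lambda=\int\theta a\,d\lambda+\int pa\,d\mu .
\end{equation}
\end{lemma}

\begin{proof}
We have $F'=F(y)-F(x)+\frac\theta{2n}(1-2r)$, and integration by parts gives $\int_0^1(1-2r)a'\,dr=-a(x)-a(y)+2\int_0^1a\,dr$. By \eqref{eq:ibp} and the symmetry of $\theta$ and $J$,
\begin{align*}
n\int F'a'\,d\lambda&=n\int a(I-P)F\,d\mu-\frac14\iint\theta(x,y)\big(a(x)+a(y)\big)\,dJ+\int\theta a\,d\lambda\\
&=n\int a(I-P)F\,d\mu-\int as\,d\mu+\int\theta a\,d\lambda .
\end{align*}
Add $\int aF\,d\mu$ and use $F+n(I-P)F=s+p$ at vertices, which is \eqref{eq:resolvent}.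
\end{proof}

The point of \eqref{eq:weak} is that the cable source is integrated against the values of $a$ \emph{along} the cable. For $a\in\mathcal C$ put
\[
\|a\|_{(n)}^2=\int a^2\,d\mu+n\int(a')^2\,d\lambda .
\]
Testing \eqref{eq:weak} with a truncation of $F$ bounds the size of a superlevel set of $F$ by the source on a slightly larger superlevel set.

\begin{lemma}[truncation]\label{lem:trunc}
Let $F=\operatorname{Pot}_n(\theta,p)$, $\alpha,\beta>0$, $w=\min\big(1,(F-\alpha)_+/\beta\big)\in\mathcal C$ and $\Sigma=\int\mathbf 1\{F>\alpha\}\,\theta^+d\lambda+\int p^+d\mu$. Then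
\[
\mu(F\ge\alpha+\beta)\le\frac\Sigma{\alpha+\beta},\qquad\|w\|_{(n)}^2\le\Big(\frac1\alpha+\frac1\beta\Big)\Sigma .
\]
\end{lemma}

\begin{proof}
A.e., $w'=\beta^{-1}F'\mathbf 1\{\alpha<F<\alpha+\beta\}$, so $F'w'=\beta(w')^2$. Since $0\le w\le\mathbf 1\{F>\alpha\}$, \eqref{eq:weak} with $a=w$ gives $\int wF\,d\mu+\beta n\int(w')^2d\lambda\le\Sigma$. Both terms on the left are nonnegative, and $wF\ge(\alpha+\beta)\mathbf 1\{F\ge\alpha+\beta\}$ and $wF\ge\alpha w\ge\alpha w^2$.
\end{proof}

The next lemma bounds the local energy of a function $\psi$ by its amplitude and by $(I-P)\psi$. It will be applied to the difference of two obstacle solutions.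

\begin{lemma}\label{lem:square}
For a bounded Borel $\psi$ on $S$, extended linearly,
\[
\operatorname{Pot}_n\big((\psi')^2,0\big)\le\frac{\|\psi\|_\infty^2}{2n}+\operatorname{Pot}_n\big(0,\|\psi\|_\infty|(I-P)\psi|\big).
\]
\end{lemma}

\begin{proof}
With $\psi^2\in\mathcal C$ the square of the linear extension, we claim that
\[
\operatorname{Pot}_n\big((\psi')^2,0\big)+\frac{\psi^2}{2n}=\operatorname{Pot}_n\Big(0,\frac{\psi^2}{2n}+\psi\,(I-P)\psi\Big).
\]
At vertices apply $I+n(I-P)$, which is injective on bounded functions by \eqref{eq:resolvent}. The claim becomes $\Gamma(\psi)+\frac12(I-P)\psi^2=\psi(I-P)\psi$, and indeed the left side is $\big(\frac12P\psi^2-\psi P\psi+\frac12\psi^2\big)+\big(\frac12\psi^2-\frac12P\psi^2\big)$. On a cable, $\psi^2=(1-r)\psi(x)^2+r\psi(y)^2-r(1-r)(\psi')^2$, so the terms in $r(1-r)$ on the left cancel, and both sides are the linear interpolations of their vertex values. Now drop $\psi^2/2n\ge0$ on the left and use monotonicity on the right.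
\end{proof}

\section{An energy estimate with exponential weight}\label{sec:weight}

In this section $n\ge1$, $\gamma\ge2$, $H>0$, $v$ is a bounded Borel function with $|u-v|\le H$, $\nu=(I-P)v$, and
\[
F=\operatorname{Pot}_n\big((v')^2-\gamma(u')^2,\,-4H|\nu|\big).
\]
For $n=2^k$, $\gamma=3$, $v=v_k$, $H=H_k$ the vertex values of $F$ are $\Psi_k$. By Lemma~\ref{lem:trunc}, the set where $F$ is large is controlled by the energy of $v$ on a set $\{F>\tau\}$. We estimate this energy by introducing a weight. Two relations are available for weighted energies: the weak equation for $F$, and a localized form of the comparison between $v$ and $u$. The coefficients in the definition of $F$ are chosen so that the two can be combined.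

\begin{lemma}\label{lem:weighted}
For every $\omega\in\mathcal C$ with $\omega\ge0$,
\begin{equation}\label{eq:weighted}
\int\omega\,(v')^2d\lambda+n\int F'\omega'\,d\lambda\le\int\omega F^-d\mu+4H\int|v'|\,|\omega'|\,d\lambda .
\end{equation}
\end{lemma}

\begin{proof}
Let $Y=\int\omega(v')^2d\lambda$ and $Z=\int\omega(u')^2d\lambda+2H\int\omega|\nu|\,d\mu$. Equation \eqref{eq:weak} with $a=\omega$ and the inequality $\gamma\ge2$ give
\[
\int\omega F\,d\mu+n\int F'\omega'\,d\lambda\le Y-2Z,\qquad\text{so}\qquad2Z\le Y+\int\omega F^-d\mu-n\int F'\omega'\,d\lambda .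
\]
Let $G=u-v$; then $|G|\le H$ on vertices and cables. From $u'=v'+G'$ we get $(v')^2=(u')^2-2v'G'-(G')^2\le(u')^2-2v'G'$. By the product rule and \eqref{eq:ibp} with $a=\omega G$,
\[
\int\omega\,v'G'\,d\lambda=\int v'(\omega G)'\,d\lambda-\int Gv'\omega'\,d\lambda=\int\nu\,\omega G\,d\mu-\int Gv'\omega'\,d\lambda .
\]
Hence $Y\le Z+2H\int|v'||\omega'|\,d\lambda$. Multiply by $2$, insert the bound for $2Z$ and subtract $Y$.
\end{proof}

Which weight should one use? Take $\omega=\varphi(F)$ with $\varphi>0$ increasing. The second term on the left of \eqref{eq:weighted} is $n\int\varphi'(F)(F')^2d\lambda\ge0$. The last term on the right is at most $\frac12\int\omega(v')^2d\lambda+8H^2\int\frac{\varphi'(F)^2}{\varphi(F)}(F')^2d\lambda$, and it is absorbed by the left side as soon as $\varphi'/\varphi\le n/(8H^2)$. What is left is $\int\varphi(F)(v')^2d\lambda\le2\int\varphi(F)F^-d\mu$. The right side sees only $\{F<0\}$, so we want $\varphi$ to be $1$ above a threshold $\tau$ and as small as possible below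 $0$; the constraint on $\varphi'/\varphi$ makes the exponential the best choice, and the gain is a factor $e^{-c}$ with $c$ of order $n\tau/H^2$. This is where the small factor $1/100$ in $H_l$ is used. The resulting bound does not involve $\mathcal E(u)$, however, and is not summable over scales. We therefore multiply the weight by a cutoff $\Phi^2$.

\begin{proposition}\label{prop:exp}
Let $\tau>0$ and $H\le\sqrt{n\tau}/100$. Let $\Phi\in\mathcal C$ satisfy $\Phi=1$ on $\{F\ge0.9\tau\}$. Then
\[
\int\mathbf 1\{F>\tau\}\,(v')^2\,d\lambda\le e^{-15}\,\tau\,\|\Phi\|_{(n)}^2 .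
\]
\end{proposition}

\begin{proof}
Let $c=150$ and $\eta=\exp\{c(\min(F,\tau)/\tau-1)\}\in\mathcal C$. Then $0<\eta\le1$, $\eta=1$ on $\{F\ge\tau\}$ and $\eta'=\frac c\tau\,\eta F'\mathbf 1\{F<\tau\}$ a.e. We apply Lemma~\ref{lem:weighted} with $\omega=\eta\Phi^2$, for which
\[
\omega'=\frac c\tau\,\eta\Phi^2F'\mathbf 1\{F<\tau\}+2\eta\Phi\Phi' .
\]
Consider the finite quantities
\[
Y=\int\eta\Phi^2(v')^2d\lambda,\quad T=n\int\eta\Phi^2(F')^2\mathbf 1\{F<\tau\}\,d\lambda,\quad q=n\int\eta(\Phi')^2d\lambda,\quad N=\int\eta\Phi^2F^-d\mu .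
\]
Since $\eta=\Phi=1$ on $\{F>\tau\}$, it suffices to bound $Y$. The set $\{F\ge0.9\tau\}$ is contained in a level set of $\Phi$, so $\Phi'=0$ a.e.\ on it. This has two consequences. First, $\eta\le e^{-c/10}=e^{-15}$ wherever $\Phi'\neq0$, up to a null set, so $q\le e^{-15}\,n\int(\Phi')^2d\lambda$. Second, in $\int\eta\Phi\Phi'F'\,d\lambda$ the factor $\mathbf 1\{F<\tau\}$ may be inserted, and the Cauchy--Schwarz inequality gives
\[
n\int F'\omega'\,d\lambda\ge\frac c\tau T-2\sqrt{Tq}\ge\frac c{2\tau}T-\frac{2\tau}c\,q .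
\]
Again by Cauchy--Schwarz, by $H/\sqrt n\le\sqrt\tau/100$, and by $z\sqrt Y\le Y/4+z^2$,
\[
4H\int|v'||\omega'|\,d\lambda\le\frac{4c}{100\sqrt\tau}\sqrt{YT}+\frac{8\sqrt\tau}{100}\sqrt{Yq}\le\frac Y2+\frac{16c}{10^4}\cdot\frac c\tau T+\frac{64}{10^4}\,\tau q .
\]
Here $16c/10^4=0.24<\frac12$, so on inserting both bounds in \eqref{eq:weighted} the terms in $T$ can be dropped:
\[
Y\le2N+2\Big(\frac2c+\frac{64}{10^4}\Big)\tau q\le2N+\tau q .
\]
Finally, on $\{F<0\}$, with $z=F^-/\tau$, we have $\eta F^-=e^{-c}\tau\,ze^{-cz}\le e^{-c}\tau$. Hence $2N\le2e^{-150}\tau\int\Phi^2d\mu\le e^{-15}\tau\int\Phi^2d\mu$, and the proposition follows.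
\end{proof}

\section{Descent through the levels}\label{sec:descent}

It remains to choose the cutoff. Let $y(\tau)$ denote the left side in Proposition~\ref{prop:exp}. The choice $\Phi=1$ gives $y(\tau)\le e^{-15}\tau$. A better choice is a truncation of $F$ itself: Lemma~\ref{lem:trunc} with $\alpha=0.8\tau$, $\beta=0.1\tau$ gives $\|\Phi\|_{(n)}^2\le12\,y(0.8\tau)/\tau$, and so $y(\tau)\le12e^{-15}y(0.8\tau)$. One would like to iterate this, but the threshold decreases at each step and the condition $H\le\sqrt{n\tau}/100$ breaks down. The remedy is to lower $H$ together with $\tau$, by passing at each step from $v_l$ to an earlier member of the obstacle sequence, which is closer to $u$. After finitely many steps we reach $u$ itself, where the potential is nonpositive and the iteration stops. The price of each step is an error expressed through the $\nu_l$, and these errors are summable by Lemma~\ref{lem:obstacle}.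

The parameters are dictated as follows. Step $j$ compares energies through
\begin{equation}\label{eq:elementary}
(z_1+z_2)^2\le(1+a)z_1^2+(1+1/a)z_2^2\qquad(a>0),
\end{equation}
which is $2z_1z_2\le az_1^2+z_2^2/a$. The loss $1+a_j$ is absorbed in the coefficient $\gamma_j$ of $(u')^2$, which has to stay above $2$; we take $\gamma_j=2+2^{-j}$, so that $a_j$ is of order $2^{-j}$. By Lemma~\ref{lem:square} the other term costs a constant of order $2^jH^2/n$, which must be small compared with the threshold $\tau_j=2^{-j}$. So $H$ has to be halved at each step, that is, $l$ decreases by $2$.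

Fix $k\ge0$ and $n=2^k$. For $j\ge0$ put
\begin{gather*}
\bar v_j=v_{k-2j},\qquad\bar\nu_j=\nu_{k-2j},\qquad\bar H_j=H_{k-2j}=\frac{2^{-j}\sqrt n}{100},\qquad\tau_j=2^{-j},\qquad\gamma_j=2+2^{-j},\\
\theta_j=(\bar v_j')^2-\gamma_j(u')^2,\qquad p_j=-4\bar H_j|\bar\nu_j|,\qquad F_j=\operatorname{Pot}_n(\theta_j,p_j),\\
d_j=12\cdot2^j\bar H_j\big(|\bar\nu_j|+|\bar\nu_{j+1}|\big),\qquad D_j=\operatorname{Pot}_n(0,d_j),\qquad y_j=\int\mathbf 1\{F_j>\tau_j\}(\bar v_j')^2d\lambda .
\end{gather*}
At vertices $F_0=\Psi_k$. If $k-2j<-L$, then $\bar v_j=u$, so $\theta_j\le0$, $p_j\le0$, $F_j\le0$ and $y_j=0$.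

\begin{lemma}\label{lem:levels}
Let $1+a_j=\gamma_j/\gamma_{j+1}$. Then $0<a_j\le0.2$, and $F_j\le(1+a_j)F_{j+1}+\tau_j/20+D_j$ on vertices and cables.
\end{lemma}

\begin{proof}
We have $a_j=2^{-j-1}/(2+2^{-j-1})=1/(2^{j+2}+1)\le0.2$ and $1+1/a_j=2^{j+2}+2\le6\cdot2^j$. Let $\psi=\bar v_j-\bar v_{j+1}$. By \eqref{eq:elementary} and $(1+a_j)\gamma_{j+1}=\gamma_j$, and by $\bar H_{j+1}=\bar H_j/2$,
\[
\theta_j\le(1+a_j)\theta_{j+1}+6\cdot2^j(\psi')^2,\qquad p_j\le0\le(1+a_j)p_{j+1}+2.4\,\bar H_j|\bar\nu_{j+1}| .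
\]
By linearity and monotonicity of $\operatorname{Pot}_n$,
\[
F_j-(1+a_j)F_{j+1}\le6\cdot2^j\operatorname{Pot}_n\big((\psi')^2,0\big)+\operatorname{Pot}_n\big(0,2.4\,\bar H_j|\bar\nu_{j+1}|\big).
\]
By Lemma~\ref{lem:obstacle}, $\|\psi\|_\infty\le\bar H_j+\bar H_{j+1}=\frac32\bar H_j$, and $(I-P)\psi=\bar\nu_j-\bar\nu_{j+1}$. Lemma~\ref{lem:square} bounds the right side by the constant
\[
6\cdot2^j\cdot\frac{9\bar H_j^2}{8n}=6.75\cdot10^{-4}\,2^{-j}\le\frac{\tau_j}{20}
\]
plus the potential of the vertex source $9\cdot2^j\bar H_j(|\bar\nu_j|+|\bar\nu_{j+1}|)+2.4\,\bar H_j|\bar\nu_{j+1}|\le d_j$.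
\end{proof}

So $F_j$ can be near its threshold only where $F_{j+1}$ exceeds its own threshold or $D_j$ is large. This provides the cutoff.

\begin{lemma}\label{lem:recursion}
For every $j\ge0$, $\ y_j\le\frac18\big(y_{j+1}+\|d_j\|_1\big)$.
\end{lemma}

\begin{proof}
Write $\tau=\tau_j$, so that $\tau_{j+1}=0.5\tau$, and let
\[
w_1=\min\Big(1,\frac{(F_{j+1}-0.5\tau)_+}{0.1\tau}\Big),\qquad w_2=\min\Big(1,\frac{(D_j-0.05\tau)_+}{0.05\tau}\Big),\qquad\Phi=\max(w_1,w_2)\in\mathcal C .
\]
At a point where $\Phi\ne1$ we have $F_{j+1}<0.6\tau$ and $D_j<0.1\tau$, and Lemma~\ref{lem:levels} gives $F_j<0.72\tau+0.05\tau+0.1\tau<0.9\tau$. Thus $\Phi=1$ on $\{F_j\ge0.9\tau\}$. Apply Lemma~\ref{lem:trunc} twice. For $F_{j+1}$ with $\alpha=0.5\tau$, $\beta=0.1\tau$ we have $\theta_{j+1}^+\le(\bar v_{j+1}')^2$ and $p_{j+1}^+=0$, so $\Sigma\le y_{j+1}$ and $\|w_1\|_{(n)}^2\le12\,y_{j+1}/\tau$. For $D_j$ with $\alpha=\beta=0.05\tau$ we have $\Sigma=\|d_j\|_1$ and $\|w_2\|_{(n)}^2\le40\,\|d_j\|_1/\tau$. Since $\Phi^2\le w_1^2+w_2^2$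 and $(\Phi')^2\le(w_1')^2+(w_2')^2$ a.e., we get $\tau\|\Phi\|_{(n)}^2\le12\,y_{j+1}+40\,\|d_j\|_1$. Proposition~\ref{prop:exp} applies with $v=\bar v_j$, $H=\bar H_j$, $\gamma=\gamma_j$, because $|u-\bar v_j|\le\bar H_j$, $\gamma_j\ge2$ and $\bar H_j=\tau\sqrt n/100\le\sqrt{n\tau}/100$. It gives $y_j\le e^{-15}(12\,y_{j+1}+40\,\|d_j\|_1)$, and $40e^{-15}<\frac18$.
\end{proof}

The errors $\|d_j\|_1$ carry a factor $2^j$, and the contraction factor $\frac18<\frac12$ beats it.

\begin{proof}[Proof of Proposition~\ref{prop:local}]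
Write $y_{k,j}$, $d_{k,j}$ for $y_j$, $d_j$ at the scale $n=2^k$. Since $H_l=2H_{l-2}$,
\[
\|d_{k,j}\|_1=12\cdot2^j\big(b_{k-2j}+2b_{k-2j-2}\big).
\]
Iterate Lemma~\ref{lem:recursion} from $j=0$ up to the first $j$ with $k-2j<-L$, where $y_{k,j}=0$. This gives $y_{k,0}\le\sum_{j\ge0:\ k-2j\ge-L}8^{-j-1}\|d_{k,j}\|_1$. All indices of $b$ that occur are at least $-L-2$. For fixed $j$, the sum of $b_{k-2j}+2b_{k-2j-2}$ over those $k\ge0$ with $k-2j\ge-L$ is therefore at most $3\cdot3\mathcal E(u)$, by Lemma~\ref{lem:obstacle}. Hence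
\[
\sum_{k\ge0}y_{k,0}\le\sum_{j\ge0}8^{-j-1}\cdot12\cdot2^j\cdot9\,\mathcal E(u)=\frac{108}8\cdot\frac43\,\mathcal E(u)=18\,\mathcal E(u).
\]
Finally, Lemma~\ref{lem:trunc} for $F_0$ with $\alpha=\beta=1=\tau_0$, where $\Sigma\le y_{k,0}$, gives $\mu(\Psi_k\ge2)\le y_{k,0}/2$. Summing over $k$ proves the proposition.
\end{proof}

With Proposition~\ref{prop:local} established, Proposition~\ref{prop:bounded} follows by Section~\ref{sec:obstacle}, and Theorems~\ref{thm:max} and~\ref{thm:clt} follow by Section~\ref{sec:reductions}.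

\begin{thebibliography}{9}

\bibitem{Bil}
Billingsley, \emph{Convergence of Probability Measures}, 2nd ed.

\bibitem{slides}
\emph{The CLT For Stationary Markov Chains With Trivial Tail Sigma Field},
\texttt{http://www.mimuw.edu.pl/\textasciitilde radamcz/\allowbreak hdp/\allowbreak HDP8/\allowbreak MagdaPeligradSlides.pdf}

\end{thebibliography}
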